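\title{The half-harmonic map flow from the line into the circle has no finite time singularities}

\begin{abstract}
We prove that smooth solutions of finite energy of the half-harmonic map flow from $\mathbb R$ into $\mathcal S^1$ do not develop a singularity in finite time, as conjectured by Sire, Wei and Zheng, and we deduce that smooth data of finite energy give rise to a unique global smooth solution. In the upper half-plane the flow becomes a Riccati equation along upward characteristics, so that $u(\cdot,t)$ continues meromorphically to the strip $|\operatorname{Im}z|<t$. At a singularity finitely many zeros and poles of the continuation collapse to a real point. A comparison with the rational function that has the same zeros and poles shows that the sum $S$ of their imaginary parts satisfies $S'\ge -CS$, so that $S$ cannot reach $0$ in finite time.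
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The flow and the results}
Identify $\mathbb R^2$ with $\mathbb C$, write $a\cdot b=\operatorname{Re}(a\bar b)$ for the Euclidean inner product, and let $\mathcal S^1=\{z\in\mathbb C:|z|=1\}$. For a bounded smooth map $v:\mathbb R\to\mathbb C$ with bounded derivatives, the half-Laplacian is
$$(-\Delta)^{\frac12}v(x)=\frac1\pi\,\mathrm{P.V.}\int_{\mathbb R}\frac{v(x)-v(s)}{|x-s|^2}\,ds .$$
It is the Fourier multiplier $|\xi|$, and we write $|D|$ for it. The half-energy of $v$ and its density are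
$$E(v)=\frac1{4\pi}\int_{\mathbb R}\int_{\mathbb R}\frac{|v(x)-v(s)|^2}{|x-s|^2}\,ds\,dx=\frac12\int_{\mathbb R}e_v\,dx,\qquad e_v(x)=\frac1{2\pi}\int_{\mathbb R}\frac{|v(x)-v(s)|^2}{|x-s|^2}\,ds .$$
The critical points of $E$ among maps $\mathbb R\to\mathcal S^1$ are the half-harmonic maps. The $L^2$-gradient flow of $E$ for maps $u:\mathbb R\times[0,T)\to\mathcal S^1$, the \emph{half-harmonic map flow}, is
\begin{equation}\label{eq:flow}
\partial_tu=-|D|u+e_u\,u=-(-\Delta)^{\frac12}u+\Big(\frac1{2\pi}\int_{\mathbb R}\frac{|u(x)-u(s)|^2}{|x-s|^2}\,ds\Big)u .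
\end{equation}
For unimodular $u$ one has $e_u=u\cdot|D|u$ (see \eqref{eq:density}), so the right side of \eqref{eq:flow} is minus the component of $|D|u$ tangent to the circle at $u$.

\begin{definition}\label{def:smooth}
Let $0<T\le\infty$. A \emph{smooth solution} of \eqref{eq:flow} on $[0,T)$ is a map $u\in C^\infty(\mathbb R\times[0,T);\mathcal S^1)$ such that
\begin{itemize}
\item[(S1)] $u$ satisfies \eqref{eq:flow} pointwise on $\mathbb R\times[0,T)$;
\item[(S2)] $\sup_{t\in[0,T)}E(u(\cdot,t))<\infty$;
\item[(S3)] for every $T'<T$ and every $k\ge1$, $\partial_x^ku$ is bounded on $\mathbb R\times[0,T']$.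
\end{itemize}
If $T<\infty$, such a solution \emph{develops a finite time singularity at $T$} if
$$\sup_{t\in[0,T)}\|\partial_xu(\cdot,t)\|_{L^\infty(\mathbb R)}=\infty .$$
\end{definition}

Sire, Wei and Zheng used an inner-outer gluing scheme to find solutions of \eqref{eq:flow} with a prescribed singularity formation at infinite time, and they conjecture that no solution of the flow has a finite time singularity. We take this problem from \cite{GF} and prove the conjecture in the class of Definition~\ref{def:smooth}.

\begin{theorem}\label{thm:main}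
If $T<\infty$ and $u$ is a smooth solution of \eqref{eq:flow} on $[0,T)$, then
$$\sup_{t\in[0,T)}\|\partial_xu(\cdot,t)\|_{L^\infty(\mathbb R)}<\infty .$$
\end{theorem}

\begin{theorem}\label{thm:global}
For every $u_0\in C^\infty(\mathbb R;\mathcal S^1)$ with all derivatives of order $\ge1$ bounded and $E(u_0)<\infty$ there is a unique smooth solution of \eqref{eq:flow} on $[0,\infty)$ with $u(\cdot,0)=u_0$. In particular every smooth solution on $[0,T)$, $T<\infty$, extends smoothly past $T$, with all its $x$-derivatives of order $\ge1$ bounded on $\mathbb R\times[0,T)$.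
\end{theorem}

\subsection{Scaling, bubbles, and the expected answer}
If $u$ solves \eqref{eq:flow}, so does $u(x_0+\lambda x,t_0+\lambda t)$ for every $\lambda>0$, and $E$ does not change under $x\mapsto x_0+\lambda x$. The energy therefore does not see the length scale on which a map varies. The maps
$$b_\lambda(x)=\frac{x-i\lambda}{x+i\lambda},\qquad |b_\lambda'(x)|=\frac{2\lambda}{x^2+\lambda^2},$$
are stationary solutions, all of energy $\pi$ (Lemma~\ref{lem:rational}), and $\|b_\lambda'\|_\infty=2/\lambda$. So the decay of the energy cannot by itself bound $u_x$: a solution may contain such a bubble whose scale $\lambda(t)$ tends to $0$, and the question is whether this can happen in finite time.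

A dimension count suggests that it cannot. Space and time scale alike, so $\lambda'(t)$ is a pure number. It vanishes for a bubble alone, and for a bubble placed in a background that varies on a length $r\gg\lambda$ one expects $|\lambda'|\le C\lambda/r$. This allows exponential decay of $\lambda$ but nothing faster. The count leaves out the interaction of several bubbles that concentrate at the same point, with either orientation and with comparable or nested scales; the examples of Section~\ref{sec:rational} show that such interactions produce speeds of order one and larger. The proof has to find a quantity on which they act with a good sign.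

\subsection{The method}
The bubble $b_\lambda$ is a rational function whose only zero is $i\lambda$: its scale is the height of a zero above the real axis. The proof gives this remark a meaning for every solution. In Section~\ref{sec:complex} we write \eqref{eq:flow} as a transport equation in the imaginary direction with a Riccati nonlinearity. Section~\ref{sec:rational} works out the dynamics for rational maps, where the flow reduces to the motion of $N$ zeros and poles in the upper half-plane and the sum $S$ of their heights obeys the exact law $S'=N-E/\pi\ge0$. Section~\ref{sec:continuation} shows that any smooth solution continues meromorphically to $|\operatorname{Im}z|<t$ and derives the motion of its zeros and poles. Sections~\ref{sec:energy}--\ref{sec:collapse} show, by energy estimates and rescaling, that at a finite time singularity a fixed positive number of zeros and poles converge to a real point, while the continuation stays bounded above and below on a circle around that point. Section~\ref{sec:inequality} compares the solution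 with the rational map that has these zeros and poles and obtains $S'\ge-CS$, which contradicts $S\to0$ and proves Theorem~\ref{thm:main}. Theorem~\ref{thm:global} follows in Section~\ref{sec:global} from a local existence theorem; that section is not used earlier.

\subsection*{Notation}
We write $z=x+iy$, $\mathbb H=\{y>0\}$, $-\mathbb H=\{y<0\}$, $D_r=\{|z|<r\}$, $D_r^+=D_r\cap\mathbb H$, and $\partial_z=\frac12(\partial_x-i\partial_y)$, $\partial_{\bar z}=\frac12(\partial_x+i\partial_y)$. A prime on a holomorphic function is the derivative in $z$. For $0<\alpha\le1$, $[f]_\alpha$ is the $\alpha$-H\"older seminorm, $\|f\|_{C^\alpha}=\|f\|_\infty+[f]_\alpha$, and $C_b^{k,\alpha}$ is the space of functions on $\mathbb R$ with bounded continuous derivatives of order $0,\dots,k$ and $[f^{(k)}]_\alpha<\infty$. The letter $C$ denotes constants that may change from line to line. Zeros and poles are counted with multiplicity. Translates in time and rescalings of smooth solutions are called smooth solutions on the corresponding time intervals.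

\section{The flow in complex form}\label{sec:complex}

\subsection{The half-Laplacian and the Poisson semigroup}
Pairing $s=x+h$ with $s=x-h$ removes the principal value:
\begin{equation}\label{eq:symD}
|D|f(x)=\frac1\pi\int_0^\infty\frac{2f(x)-f(x+h)-f(x-h)}{h^2}\,dh .
\end{equation}
This integral converges as soon as $f$ is bounded and of class $C^{1,\alpha}$ near $x$, and we use it as the definition for such $f$. For $f\in C_b^{1,\alpha}$ the numerator is at most $\min(4\|f\|_\infty,2[f']_\alpha h^{1+\alpha})$, so $|D|f$ is continuous and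
\begin{equation}\label{eq:Dbound}
\||D|f\|_\infty\le C_\alpha\big(\|f\|_\infty+[f']_\alpha\big).
\end{equation}
We also recall that $\int_{\mathbb R}(1-\cos\xi h)h^{-2}\,dh=\pi|\xi|$.

Let $P_y(x)=\frac{y}{\pi(x^2+y^2)}$ be the Poisson kernel; $P_y$ also denotes convolution with it, and $P_0$ is the identity. We use the following facts.
\begin{itemize}
\item[(P1)] $P_y>0$, $\int P_y=1$ and $P_yP_{y'}=P_{y+y'}$. For bounded continuous $f$ the \emph{Poisson extension} $P_yf(x)=\int P_1(h)f(x-yh)\,dh$ is harmonic in $\mathbb H$, continuous on $\overline{\mathbb H}$, and bounded by $\|f\|_\infty$. By dominated convergence it is jointly continuous in an extra parameter if $f$ is jointly continuous and bounded.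
\item[(P2)] For $f\in C_b^{1,\alpha}$, $\partial_yP_yf=-|D|P_yf=-P_y|D|f$. Indeed the kernel has Fourier transform $e^{-y|\xi|}$, so $\partial_yP_y=-|D|P_y$, and Fubini's theorem in \eqref{eq:symD} moves $|D|$ onto either factor of the convolution.
\item[(P3)] For $j=1,2$, $\|\partial_x^jP_yf\|_\infty\le Cy^{-j}\|f\|_\infty$ and $\|\partial_x^jP_yf\|_\infty\le Cy^{\frac12-j}[f]_{1/2}$. The second bound follows from $\partial_x^jP_yf(x)=\int P_y^{(j)}(h)(f(x-h)-f(x))\,dh$ and scaling.
\item[(P4)] (Duhamel's formula.) If $w,w_t,w_x,w_{xx}$ are bounded and continuous on $\mathbb R\times[t_0,t]$ and $F=w_t+|D|w$, then $w(t)=P_{t-t_0}w(t_0)+\int_{t_0}^tP_{t-\sigma}F(\sigma)\,d\sigma$, because $\frac{d}{d\sigma}P_{t-\sigma}w(\sigma)=P_{t-\sigma}F(\sigma)$ by (P2).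
\end{itemize}
Finally, $\min(2\|\phi\|_\infty,\|\phi'\|_\infty|h|)\le(2\|\phi\|_\infty)^{1-\theta}(\|\phi'\|_\infty|h|)^\theta$ gives
\begin{equation}\label{eq:interp}
[\phi]_\theta\le2\|\phi\|_\infty^{1-\theta}\|\phi'\|_\infty^\theta\qquad(0<\theta<1).
\end{equation}

The identity $|u(x)-u(s)|^2=2u(x)\cdot(u(x)-u(s))-(|u(x)|^2-|u(s)|^2)$ yields, for $u\in C_b^{1,\alpha}$ with values in $\mathbb C$,
\begin{equation}\label{eq:density}
e_u=u\cdot|D|u-\tfrac12|D|(|u|^2).
\end{equation}
If $|u|=1$, then $e_u=\operatorname{Re}(\bar u|D|u)=\frac12(\bar u|D|u+u|D|\bar u)$, since $|D|$ commutes with complex conjugation.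

\begin{lemma}\label{lem:time}
Let $u$ be a smooth solution on $[0,T)$ and $T'<T$. Then every derivative $\partial_x^j\partial_t^mu$ is bounded on $\mathbb R\times[0,T']$.
\end{lemma}

\begin{proof}
For $m=0$ this is (S3) and $|u|=1$. Suppose it holds for all $j$ and all orders $l\le m$ in $t$. We may apply $\partial_x^j\partial_t^l$ under the integral in \eqref{eq:symD}, since the differentiated integrand is at most $C\min(1,h^{-2})$. So $\partial_x^j\partial_t^l|D|u=|D|\partial_x^j\partial_t^lu$ is bounded, and applying $\partial_x^j\partial_t^m$ to $u_t=-|D|u+\operatorname{Re}(\bar u|D|u)u$ bounds $\partial_x^j\partial_t^{m+1}u$.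
\end{proof}

\subsection{The functions $A$ and $B$}
The operator $|D|$ acts as $-i\partial_x$ on boundary values of holomorphic functions in $\mathbb H$ and as $+i\partial_x$ on their conjugates. To use this, we split the Poisson extension $U$ of a bounded continuous function $f$ into these two parts. From
$$U(z)=\frac1{2\pi i}\int f(s)\Big[\frac1{s-z}-\frac1{s-\bar z}\Big]ds$$
we see that $A_f=\partial_zU$ and $B_f=\partial_z\overline U$ are given by
\begin{equation}\label{eq:AB}
A_f(z)=\frac1{2\pi i}\int_{\mathbb R}\frac{f(s)}{(s-z)^2}\,ds,\qquad B_f=A_{\bar f}\qquad(z\in\mathbb H).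
\end{equation}
Both are holomorphic in $\mathbb H$, and $U$ is holomorphic exactly when $B_f\equiv0$. Since $\int|s-z|^{-2}ds=\pi/y$ and $\int|s-z|^{-3}ds=2/y^2$,
\begin{equation}\label{eq:ABbound}
|A_f|,|B_f|\le\frac{\|f\|_\infty}{2y},\qquad |A_f'|,|B_f'|\le\frac{\|f\|_\infty}{y^2}.
\end{equation}
For unimodular $f$ these bounds are universal. This is what keeps the solution under control at positive height, however singular it becomes on the real axis. For a solution $u$ we write $A(z,t)$, $B(z,t)$ for $A_{u(\cdot,t)}(z)$, $B_{u(\cdot,t)}(z)$.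

\begin{lemma}\label{lem:complex}
\begin{itemize}
\item[(a)] If $f\in C_b^{1,\alpha}$, then $A_f$ is the Poisson extension of $\frac12(f_x+i|D|f)$, and $B_f$ that of $\frac12(\bar f_x+i|D|\bar f)$. In particular both are continuous on $\overline{\mathbb H}$.
\item[(b)] If $u\in C_b^{1,\alpha}$ is unimodular, then
\begin{equation}\label{eq:ie}
\bar uA_u+uB_u=i\,e_u\quad\text{on }\mathbb R .
\end{equation}
\item[(c)] For unimodular $u$ with $u(\cdot,t)\in C_b^{1,\alpha}$, equation \eqref{eq:flow} is equivalent to
\begin{equation}\label{eq:complex}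
u_t=-iu_x+iA-iu^2B\quad\text{on }\mathbb R .
\end{equation}
\item[(d)] If $u$ is a smooth solution on $[0,T)$, then $A$ and $B$ are $C^\infty$ on $\overline{\mathbb H}\times[0,T)$. Moreover $\bar u$ is a smooth solution, with $A$ and $B$ interchanged.
\end{itemize}
\end{lemma}

\begin{proof}
(a) $\partial_xU=P_yf_x$ and, by (P2), $\partial_yU=-P_y|D|f$.

(b) By (a), $\bar uA_u+uB_u=\frac12(|u|^2)_x+\frac i2(\bar u|D|u+u|D|\bar u)=ie_u$.

(c) With $e_u=\frac12(\bar u|D|u+u|D|\bar u)$, the right side of \eqref{eq:flow} is $-\frac12|D|u+\frac12u^2|D|\bar u$. By (a), $|D|u=-i(2A-u_x)$ and $|D|\bar u=-i(2B-\bar u_x)$, so it equals $iA-\frac i2u_x-iu^2B+\frac i2u^2\bar u_x$. Differentiating $u\bar u=1$ gives $u^2\bar u_x=-u_x$.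

(d) By Lemma~\ref{lem:time}, all $(x,t)$-derivatives of $a=\frac12(u_x+i|D|u)$ are bounded on $\mathbb R\times[0,T']$. Hence $\partial_x^j\partial_t^mA=P_y\partial_x^j\partial_t^ma$ is continuous up to $y=0$ by (P1), and $\partial_yA=i\partial_xA$ reduces $y$-derivatives to $x$-derivatives. The same holds for $B$. The last claim follows by conjugating \eqref{eq:flow}, as $e_{\bar u}=e_u$.
\end{proof}

The target enters here: the relation $\bar u=1/u$ turns the projection onto the tangent line into a quadratic polynomial in $u$ whose coefficients are holomorphic in $\mathbb H$.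

\section{Rational maps: the mechanism in closed form}\label{sec:rational}

For a meromorphic function $h$ put $h^\sharp(z)=\overline{h(\bar z)}$. On $\mathbb R$, $h^\sharp=\bar h$, and the poles of $h^\sharp$ are the conjugates of those of $h$. A \emph{Blaschke product} of degree $m$ is a product $\beta=\prod_{j=1}^m\frac{z-z_j}{z-\bar z_j}$ with $z_j\in\mathbb H$. It is holomorphic on $\overline{\mathbb H}$, with $|\beta|\le1$ there and $|\beta|=1$ on $\mathbb R$, and $\beta^\sharp=1/\beta$. We often \emph{close the contour}: if $h$ is rational, without real poles, and $O(|z|^{-2})$ at infinity, then $\int_{\mathbb R}h$ equals $2\pi i$ times the sum of the residues in $\mathbb H$, and $-2\pi i$ times the sum of those in $-\mathbb H$.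

Let $a_1,\dots,a_{N_0}$ and $p_1,\dots,p_{N_\infty}$ be points of $\mathbb H$, with repetitions allowed but no $a_j$ equal to a $p_k$. The \emph{rational map} with zeros $a_j$ and poles $p_k$ in $\mathbb H$ is
\begin{equation}\label{eq:q}
q=\frac{\beta_0}{\beta_\infty},\qquad\beta_0=\prod_j\frac{z-a_j}{z-\bar a_j},\qquad\beta_\infty=\prod_k\frac{z-p_k}{z-\bar p_k}.
\end{equation}
On $\mathbb R$, $q=\beta_0\bar\beta_\infty$ is unimodular, and $q^\sharp=1/q$. The zeros of $q$ in $\mathbb C$ are the $a_j$ and $\bar p_k$, its poles the $p_k$ and $\bar a_j$. We put $N=N_0+N_\infty$ and define the \emph{total height} $S=\sum_j\operatorname{Im}a_j+\sum_k\operatorname{Im}p_k$. On $\mathbb R$,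
$$-i\,\frac{q'}q=\sum_j\frac{2\operatorname{Im}a_j}{|x-a_j|^2}-\sum_k\frac{2\operatorname{Im}p_k}{|x-p_k|^2},$$
so $|q'|$ can be large only near a zero or pole that lies close to the real axis. By partial fractions,
\begin{equation}\label{eq:vw}
q-1=v+w,
\end{equation}
where $v,w$ are rational and vanish at infinity, $v$ has poles only at the $p_k\in\mathbb H$, and $w$ only at the $\bar a_j\in-\mathbb H$. In sums such as $\sum_a$ and $\sum_p$ below, $a$ and $p$ run over the distinct zeros and poles.

\begin{lemma}\label{lem:rational}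
Let $q$ be the rational map \eqref{eq:q}.
\begin{itemize}
\item[(a)] $A_q=w'$ and $B_q=(v^\sharp)'$ on $\overline{\mathbb H}$.
\item[(b)] $\displaystyle\sum_a\operatorname{Res}_a\frac{A_q}q+\sum_p\operatorname{Res}_p(qB_q)=\frac{E(q)}\pi$.
\item[(c)] A Blaschke product of degree $m$ is a stationary solution of \eqref{eq:flow} with energy $\pi m$.
\item[(d)] $E(q)\le\pi N$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Insert $q=1+v+w$ in \eqref{eq:AB}. For $z\in\mathbb H$ the function $(1+v(s))/(s-z)^2$ has no pole in $-\mathbb H$ and contributes $0$, while $w(s)/(s-z)^2$ has in $\mathbb H$ the single residue $w'(z)$. For $B_q$ use $\bar q=1+v^\sharp+w^\sharp$ on $\mathbb R$, where now $v^\sharp$ is holomorphic in $\mathbb H$ and $w^\sharp$ in $-\mathbb H$.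

(b) The rational function $w'/q+q(v^\sharp)'$ is $O(|z|^{-2})$. In $\mathbb H$ the first term has poles only at the $a_j$ and the second only at the $p_k$. On $\mathbb R$ it equals $\bar qA_q+qB_q=ie_q$ by \eqref{eq:ie}. Closing the contour in $\mathbb H$, the sum of residues is $\frac1{2\pi i}\int ie_q\,dx=E(q)/\pi$.

(c) If $N_\infty=0$, then $v=0$, $B_q=0$ and $A_q=q'$. The right side of \eqref{eq:complex} vanishes, and the left side of (b) is $\sum_a\operatorname{Res}_a(q'/q)=m$.

(d) For real $x,s$ let $c_0=\beta_0(x)\overline{\beta_0(s)}$ and $c_\infty=\beta_\infty(x)\overline{\beta_\infty(s)}$. For a unimodular map $f$, $|f(x)-f(s)|^2=2-2\operatorname{Re}f(x)\overline{f(s)}$. Adding this for $\beta_0\beta_\infty$ and for $q=\beta_0\bar\beta_\infty$ gives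
\begin{align*}
(2-2\operatorname{Re}c_0c_\infty)+(2-2\operatorname{Re}c_0\bar c_\infty)&=4(1-\operatorname{Re}c_0\operatorname{Re}c_\infty)\\
&\le4(1-\operatorname{Re}c_0)+4(1-\operatorname{Re}c_\infty),
\end{align*}
because $(1-\operatorname{Re}c_0)(1-\operatorname{Re}c_\infty)\ge0$. Dividing by $4\pi|x-s|^2$ and integrating, we get $E(\beta_0\beta_\infty)+E(q)\le2E(\beta_0)+2E(\beta_\infty)=2\pi N$. Since $\beta_0\beta_\infty$ is a Blaschke product of degree $N$, (c) gives $E(q)\le\pi N$.
\end{proof}

Lemma~\ref{lem:rational} is used in Section~\ref{sec:inequality}. The rest of this section is not needed later; it shows the mechanism in a case where everything is explicit.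

\begin{proposition}\label{prop:ode}
Let $q(\cdot,t)$ be a family of rational maps whose zeros $a_j(t)$ and poles $p_k(t)$ in $\mathbb H$ are simple and of class $C^1$ in $t$. Then $q$ solves \eqref{eq:flow} if and only if
\begin{equation}\label{eq:ode}
\dot a_j=i\,\frac{v'(a_j)}{q'(a_j)}=i-i\operatorname{Res}_{a_j}\frac{A_q}{q},\qquad\dot p_k=i-i\operatorname{Res}_{p_k}(qB_q),
\end{equation}
and in that case $S'=N-E(q)/\pi\ge0$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:rational}(a) and $q'=v'+w'$, equation \eqref{eq:complex} divided by $q$ reads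
$$q_t/q=-iv'/q-iq\,(v^\sharp)'.$$
Both sides are rational in $z$, vanish at infinity, change sign under $\sharp$ (as $q^\sharp=1/q$), and have at most simple poles, located at the $a_j$, $p_k$ and their conjugates; for instance, at $p_k$ the double pole of $v'$ meets the simple zero of $1/q$. So the two sides agree if and only if their residues at the $a_j$ and $p_k$ agree. At $a_j$ these are $-\dot a_j$ and $-iv'(a_j)/q'(a_j)$, and $v'=q'-A_q$. At $p_k$ the left side has residue $\dot p_k$, and $v'/q=q'/q-w'/q$ has residue $-1$. This gives \eqref{eq:ode}. Summing the imaginary parts and using Lemma~\ref{lem:rational}(b),(d) gives the formula for $S'$.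
\end{proof}

Each point drifts upward with unit speed, by the transport term of \eqref{eq:complex}, and is pulled back by a residue. The residues add up to $E/\pi$, and this never exceeds the number of points. The right sides of \eqref{eq:ode} are smooth functions of the configuration of distinct points, so \eqref{eq:ode} can be solved for a short time from any such configuration.

\begin{example}[one zero and one pole]\label{ex:two}
Let $a=i\alpha$, $p=i\gamma$ with $\alpha\ne\gamma$, and $\mu=\frac{\gamma-\alpha}{\gamma+\alpha}$. Then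
$$q=\frac{(z-i\alpha)(z+i\gamma)}{(z+i\alpha)(z-i\gamma)},\qquad v=\frac{2i\gamma\mu}{z-i\gamma},\qquad v'(i\alpha)=\frac{2i\gamma\mu}{(\gamma-\alpha)^2},\qquad q'(i\alpha)=\frac i{2\alpha\mu}.$$
So $\dot a=4i\alpha\gamma/(\alpha+\gamma)^2$. Passing to $\bar q$ interchanges $\alpha$ and $\gamma$, and the expression is symmetric; hence the points stay on the imaginary axis and
$$\dot\alpha=\dot\gamma=\frac{4\alpha\gamma}{(\alpha+\gamma)^2}=1-\mu^2,\qquad S'=2-2\mu^2,\qquad E(q)=2\pi\mu^2 .$$
When $\alpha$ and $\gamma$ are comparable the speeds are of order one, but they point upward. When $\alpha\ll\gamma$ we find $\dot\alpha\approx4\alpha/\gamma$, the linear law predicted by the dimension count: the difference $d=\gamma-\alpha>0$ is constant and $\dot\alpha\le4\alpha/d$, so even backward in time $\alpha$ does not reach $0$ in finite time.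
\end{example}

The inequality $S'\ge0$ concerns all zeros and poles together, and it does not prevent some of them from sinking while others rise. To exclude a singularity one must sum only over the points that collapse, and then the sign is lost.

\begin{example}[two zeros and one pole]\label{ex:three}
Take zeros $i\alpha,i\beta$ and a pole $i\gamma$ with $0<\alpha<\beta<\gamma$. Then $v=c/(z-i\gamma)$ with $c=2i\gamma\frac{(\gamma-\alpha)(\gamma-\beta)}{(\gamma+\alpha)(\gamma+\beta)}$, so $v'(i\alpha)=c/(\gamma-\alpha)^2$, and $q'(i\alpha)=\frac{(\beta-\alpha)(\gamma+\alpha)}{2i\alpha(\alpha+\beta)(\gamma-\alpha)}$. By \eqref{eq:ode},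
$$\dot\alpha=-\,\frac{4\alpha\gamma\,(\gamma-\beta)(\alpha+\beta)}{(\gamma+\alpha)^2(\gamma+\beta)(\beta-\alpha)}<0 .$$
For $\alpha\ll\beta$ the lowest zero sinks at a rate proportional to its height, $\dot\alpha\approx-\frac{4(\gamma-\beta)}{\gamma(\gamma+\beta)}\alpha$. So for a local sum of heights the most one can hope for is $S'\ge-CS$. For $\alpha$ close to $\beta$ the speed of the single zero is arbitrarily large; this is why we follow the sum of the heights, which is a contour integral, and never an individual zero.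
\end{example}

\section{Meromorphic continuation}\label{sec:continuation}

From here to the end of Section~\ref{sec:inequality}, $u$ is a smooth solution on $[0,T)$ with $T<\infty$.

A general solution has no zeros or poles at $t=0$, since $u(\cdot,0)$ need not be analytic. The linearized equation suggests how they appear: for $u=e^{i\theta}$ with small $\theta$, \eqref{eq:flow} becomes $\theta_t=-|D|\theta$, and $\theta(t)=P_t\theta(0)$ is holomorphic in $|\operatorname{Im}z|<t$ because the poles of $P_t$ are $\pm it$. For the nonlinear flow, suppose that $u(\cdot,t)$ has a holomorphic extension $F$. Then $iF'=F_y$, and \eqref{eq:complex} becomes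
$$(\partial_t+\partial_y)F=iA-iF^2B .$$
The coefficients $A,B$ are already defined in $\mathbb H$. So this is an ordinary differential equation along the lines $\sigma\mapsto(x+i\sigma,\tau+\sigma)$, with known initial value $u(x,\tau)$, and we may use it to \emph{define} $F$ (Figure~\ref{fig:char}). A Riccati equation can blow up; these are the poles. To pass through them we write $F=f/g$ with $(f,g)$ solving a linear system.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\fill[gray!15] (0,0) -- (4,4) -- (0,4) -- cycle;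
\draw[->] (0,0) -- (4.8,0) node[right] {$y=\operatorname{Im}z$};
\draw[->] (0,0) -- (0,4.6) node[above] {$t$};
\draw[dashed] (0,4) node[left] {$T$} -- (4.6,4);
\draw (0,0) -- (4,4);
\node at (3.2,2.4) {$y=t$};
\draw[thick] (0,1.4) -- (1.8,3.2);
\fill (0,1.4) circle (1.6pt) node[left] {$\tau=t-y$};
\fill (1.8,3.2) circle (1.6pt) node[above] {$(y,t)$};
\end{tikzpicture}
\caption{The half-plane of height $y$ and time $t$, for fixed $x=\operatorname{Re}z$. The continuation $\tilde u(x+iy,t)$ is defined in the shaded region $0\le y\le t<T$ by integrating a Riccati equation along the segment of slope one that starts on the real axis at time $\tau=t-y$ with the value $u(x,\tau)$.}\label{fig:char}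
\end{figure}

For $x\in\mathbb R$ and $\tau,\sigma\ge0$ with $\tau+\sigma<T$, let $\Phi=(\Phi_1,\Phi_2)(x,\tau,\sigma)$ solve
\begin{equation}\label{eq:linear}
\partial_\sigma\Phi_1=iA(x+i\sigma,\tau+\sigma)\Phi_2,\qquad\partial_\sigma\Phi_2=iB(x+i\sigma,\tau+\sigma)\Phi_1,\qquad\Phi|_{\sigma=0}=(u(x,\tau),1),
\end{equation}
and put $(f,g)(x+iy,t)=\Phi(x,t-y,y)$ for $0\le y\le t<T$.

\begin{proposition}\label{prop:continuation}
The pair $(f,g)$ is smooth on $\{0\le\operatorname{Im}z\le t<T\}$ and never equal to $(0,0)$, so $\tilde u=f/g$ is a smooth map into the Riemann sphere. It equals $u$ on $\mathbb R$ and is meromorphic in $z$ for $0<\operatorname{Im}z<t$. Extended by $\tilde u(\bar z,t)=1/\overline{\tilde u(z,t)}$, it is meromorphic in $|\operatorname{Im}z|<t$. Where $\tilde u$ is finite,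
\begin{equation}\label{eq:riccati}
\tilde u_t=-i\tilde u'+iA-i\tilde u^2B\qquad(0<\operatorname{Im}z<t).
\end{equation}
The continuation of the solution $\bar u$ is $1/\tilde u$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:complex}(d) the coefficients and data of \eqref{eq:linear} are smooth, so $\Phi$ is smooth; it does not vanish because the system is linear with nonzero data. Let $\mathcal D=\partial_t+\partial_y$. Then $\mathcal Df=iAg$ and $\mathcal Dg=iBf$. Holomorphy of $f/g$ and $g/f$ is measured by $W=gf_{\bar z}-fg_{\bar z}$, since $(f/g)_{\bar z}=W/g^2$ and $(g/f)_{\bar z}=-W/f^2$. As $\mathcal D$ commutes with $\partial_{\bar z}$ and $A_{\bar z}=B_{\bar z}=0$,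
$$\mathcal DW=iBf\,f_{\bar z}+g\,iA\,g_{\bar z}-iAg\,g_{\bar z}-f\,iB\,f_{\bar z}=0,$$
so $W$ is constant along each characteristic. On $y=0$ we have $f=u$, $g=1$, hence $f_y=\mathcal Df-f_t=iA-u_t$ and $g_y=iBu$, $g_x=0$. Therefore
$$W=\tfrac12\big(u_x+i(iA-u_t)\big)-u\cdot\tfrac i2\,(iBu)=\tfrac12\big(u_x-A-iu_t+u^2B\big)=0$$
by \eqref{eq:complex}; here the dot is the complex product. So $W\equiv0$, and $f/g$ is holomorphic where $g\ne0$ and $g/f$ where $f\ne0$. Near $\mathbb R$ both $f$ and $g$ are nonzero, so on the connected strip $\tilde u(\cdot,t)$ is not identically $0$ or $\infty$, and it is meromorphic. It is continuous up to $\mathbb R$ with unimodular boundary values, so the Schwarz reflection principle gives the extension. Where $g\ne0$, $\mathcal D\tilde u=(g\,\mathcal Df-f\,\mathcal Dg)/g^2=iA-i\tilde u^2B$ and $\tilde u_y=i\tilde u'$, which is \eqref{eq:riccati}. For $\bar u$ the system \eqref{eq:linear} has $A,B$ interchanged and data $(\bar u,1)=\bar u\,(1,u)$; it is solved by $\bar u(x,\tau)(\Phi_2,\Phi_1)$, with quotient $1/\tilde u$.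
\end{proof}

The next lemma extends \eqref{eq:ode} to general solutions and to multiple points.

\begin{lemma}\label{lem:motion}
Let $0<r<t_a<T$, and suppose that $\tilde u(\cdot,t)$ has no zero or pole on $\partial D_r^+$ for $t\in[t_a,T)$. Then the number $N_0$ of zeros and the number $N_\infty$ of poles of $\tilde u(\cdot,t)$ in $D_r^+$ are finite and constant on $[t_a,T)$. The sum $S(t)$ of the imaginary parts of these zeros and poles is of class $C^1$, and with $N=N_0+N_\infty$,
\begin{equation}\label{eq:Sprime}
S'=N-\operatorname{Re}\Big[\sum_a\operatorname{Res}_a\frac A{\tilde u}+\sum_p\operatorname{Res}_p(\tilde uB)\Big].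
\end{equation}
\end{lemma}

\begin{proof}
Fix $t_0\in[t_a,T)$. The function $\tilde u(\cdot,t_0)$ is meromorphic near $\overline{D_r}$, so it has finitely many zeros and poles in $D_r^+$. Surround them by small disjoint closed discs in $D_r^+$, such that $g(\cdot,t_0)\neq0$ on the discs around zeros and $f(\cdot,t_0)\ne0$ on those around poles. On the rest of $\overline{D_r^+}$, including the bounding circles, $f$ and $g$ are both nonzero at $t_0$. By joint continuity all this persists for $t$ near $t_0$. Let $\Gamma$ be the union of the circles around the zeros. By the argument principle the number of zeros is $\frac1{2\pi i}\oint_\Gamma\tilde u'/\tilde u\,dz$, a continuous integer-valued function of $t$, and their sum is $\sum a_j=\frac1{2\pi i}\oint_\Gamma z\,\tilde u'/\tilde u\,dz$. Since $\partial_t(\tilde u'/\tilde u)=\partial_z(\tilde u_t/\tilde u)$, an integration by parts and \eqref{eq:riccati} give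
$$\frac d{dt}\sum a_j=-\frac1{2\pi i}\oint_\Gamma\frac{\tilde u_t}{\tilde u}\,dz=\frac1{2\pi i}\oint_\Gamma\Big(i\frac{\tilde u'}{\tilde u}-i\frac A{\tilde u}+i\tilde uB\Big)dz=iN_0-i\sum_a\operatorname{Res}_a\frac A{\tilde u},$$
as $\tilde uB$ is holomorphic inside $\Gamma$. The contour integral is continuous in $t$. Applied to $\bar u$, whose continuation is $1/\tilde u$ and whose function $A$ is $B$, this shows that $N_\infty$ is locally constant and $\frac d{dt}\sum p_k=iN_\infty-i\sum_p\operatorname{Res}_p(\tilde uB)$. Take imaginary parts.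
\end{proof}

\section{The energy identity and its local form}\label{sec:energy}

For $\varphi\in C_c^\infty(\mathbb R;[0,1])$ put $E_\varphi(t)=\frac12\int\varphi\,e_{u(\cdot,t)}\,dx$, $E_{1-\varphi}(t)=E(u(t))-E_\varphi(t)$, and $\varphi_r=\varphi(\cdot/r)$. Let $E_0=E(u(0))$.

\begin{proposition}\label{prop:energy}
For $t<T$, $E(u(t))+\int_0^t\|u_t\|_{L^2}^2\,d\sigma=E_0$. For $0\le t_1<t_2<T$ and $r>0$,
\begin{equation}\label{eq:local}
E_{\varphi_r}(t_2)\le E_{\varphi_r}(t_1)+Cr^{-1/2}E_0\,(t_2-t_1)^{1/2},
\end{equation}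
with $C$ depending only on $\varphi$. The same holds for $E_{1-\varphi_r}$ and for translates of $\varphi_r$.
\end{proposition}

\begin{proof}
We do not know in advance that $u_t\in L^2$, so we begin with the localized energy. On $[0,T']$, $T'<T$, Lemma~\ref{lem:time} bounds the $t$-derivative of the integrand of $E_\varphi$ by $C\varphi(x)\min(1,|x-s|^{-2})$, so
\begin{align*}
\frac d{dt}E_\varphi&=\lim_{\varepsilon\to0}\frac1{2\pi}\iint_{|x-s|>\varepsilon}\varphi(x)\frac{(u(x)-u(s))\cdot(u_t(x)-u_t(s))}{|x-s|^2}\,ds\,dx\\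
&=\lim_{\varepsilon\to0}\frac1{2\pi}\iint_{|x-s|>\varepsilon}(\varphi(x)+\varphi(s))\frac{(u(x)-u(s))\cdot u_t(x)}{|x-s|^2}\,ds\,dx ,
\end{align*}
where we exchanged $x$ and $s$ in the term with $u_t(s)$; for $\varepsilon>0$ all integrals converge absolutely. Write $\varphi(x)+\varphi(s)=2\varphi(x)+(\varphi(s)-\varphi(x))$. The truncated integrals defining $|D|u$ converge uniformly, so the first part tends to $\int\varphi\,u_t\cdot|D|u\,dx$. Since $u\cdot u_t=0$, \eqref{eq:flow} gives $u_t\cdot|D|u=-|u_t|^2$. Hence
$$\frac d{dt}E_\varphi=-\int\varphi|u_t|^2dx+\mathrm{Err}_\varphi,\qquad\mathrm{Err}_\varphi=\frac1{2\pi}\iint\frac{(\varphi(s)-\varphi(x))\,(u(x)-u(s))\cdot u_t(x)}{|x-s|^2}\,ds\,dx .$$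
The last integral converges absolutely: for $x$ in a bounded set the integrand is at most $C\min(1,|x-s|^{-2})$, and for $x$ far from $\operatorname{supp}\varphi$ only $s\in\operatorname{supp}\varphi$ contributes, with integrand at most $C|x-s|^{-2}$. By the Cauchy--Schwarz inequality in $s$,
$$|\mathrm{Err}_\varphi|\le\int|u_t|\,e_\varphi^{1/2}e_u^{1/2}\,dx .$$
Now $e_\varphi$ is bounded and integrable and $e_{\varphi_r}(x)=r^{-1}e_\varphi(x/r)$, so $\sup e_{\varphi_r}\le C/r$ and $\int e_{\varphi_r}\le C$.

Take first $\varphi=1$ near $0$, and let $\bar E=\sup_tE(u(t))$, finite by (S2); this is the only place where (S2) is used directly. On $[0,T']$ we have $|u_t|\le M$, so $|\mathrm{Err}_{\varphi_r}|\le CM\bar E^{1/2}$ uniformly in $r$, and $\int_0^{T'}\!\int\varphi_r|u_t|^2\le\bar E+CM\bar E^{1/2}T'$. By Fatou's lemma $u_t\in L^2(\mathbb R\times[0,T'])$. With this knowledge we estimate differently: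
\begin{equation}\label{eq:err}
|\mathrm{Err}_{\varphi_r}|\le Cr^{-1/2}E(u(t))^{1/2}\|u_t\|_{L^2}.
\end{equation}
Integrating in time and letting $r\to\infty$ gives the energy identity. In particular $E(u(t))\le E_0$ and $\int_0^T\|u_t\|_{L^2}^2\,dt\le E_0$. For general $\varphi$, \eqref{eq:err} and $\int_{t_1}^{t_2}\|u_t\|_{L^2}\,dt\le E_0^{1/2}(t_2-t_1)^{1/2}$ give \eqref{eq:local}. Subtracting from the energy identity, $E_{1-\varphi_r}(t_2)-E_{1-\varphi_r}(t_1)=-\int_{t_1}^{t_2}\!\int(1-\varphi_r)|u_t|^2-\int_{t_1}^{t_2}\mathrm{Err}_{\varphi_r}$, which obeys the same bound.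
\end{proof}

\section{Local regularity and bubbling}\label{sec:bubbling}

We now link large values of $u_x$ to zeros and poles of $\tilde u$ near the real axis. After rescaling around a point where $|u_x|$ is almost maximal, we have solutions with a Lipschitz bound on large sets. To pass to the limit in $|D|u$, $A$ and $B$ up to the boundary we need slightly more than a Lipschitz bound, and the first lemma provides it.

\begin{lemma}\label{lem:reg}
There is a universal constant $K$ such that if $u$ is a smooth solution on a time interval containing $[t_0-1,t_0]$ and $|u_x|\le2$ on $[-8,8]\times[t_0-1,t_0]$, then $\|u_x(\cdot,t)\|_{C^{1/4}([-2,2])}\le K$ for $t\in[t_0-\frac12,t_0]$.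
\end{lemma}

\begin{proof}
We cut off $u$, regard the result as a solution of a linear equation with right side in $C^{1/2}$, and use the smoothing of $P_\tau$. Fix $\psi\in C_c^\infty((-4,4);[0,1])$ with $\psi=1$ on $[-2,2]$. Then
$$(\psi u)_t+|D|(\psi u)=F:=\psi e_uu+[|D|,\psi]u,\qquad[|D|,\psi]u=|D|(\psi u)-\psi|D|u .$$
We claim that $\|F(\cdot,t)\|_{C^{1/2}(\mathbb R)}\le C$ for $t\in[t_0-1,t_0]$, with $C$ universal. To separate short from long range, fix an even $\chi\in C_c^\infty(\mathbb R;[0,1])$ with $\chi=1$ on $[-1,1]$ and support in $[-2,2]$, and let $\nu(h)=\frac{1-\chi(h)}{\pi h^2}$. Since $\nu,\nu'\in L^1$, the convolution $\nu*w$ is bounded and Lipschitz, with universal bounds, whenever $|w|\le1$. With $\Delta_hu=u(\cdot+h)-u$, for $x,x+\delta\in[-4,4]$ and $|h|\le2$ the Lipschitz bound gives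
\begin{equation}\label{eq:incr}
|\Delta_hu(x)|\le2|h|,\qquad|\Delta_hu(x+\delta)-\Delta_hu(x)|\le4\min(|\delta|,|h|)\le4|\delta|^{1/2}|h|^{1/2}.
\end{equation}

\emph{The term $\psi e_uu$.} Since $|\Delta_hu|^2=2-2u\cdot u(\cdot+h)$,
$$e_u=\frac1{2\pi}\int\chi(h)\frac{|\Delta_hu|^2}{h^2}\,dh+\int\nu\,dh-u\cdot(\nu*u).$$
The last term is bounded and Lipschitz on $[-4,4]$. By \eqref{eq:incr} the first is bounded, and its increment from $x$ to $x+\delta$ is at most $\frac1{2\pi}\int_{|h|\le2}4|h|\cdot4|\delta|^{1/2}|h|^{1/2}h^{-2}\,dh\le C|\delta|^{1/2}$. So $\psi e_uu$ is bounded in $C^{1/2}(\mathbb R)$.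

\emph{The commutator.} Splitting the kernel of $|D|$ in the same way,
$$[|D|,\psi]u=\psi(\nu*u)-\nu*(\psi u)+\frac1\pi\,\mathrm{P.V.}\!\int\chi(h)\frac{(\psi(x)-\psi(x+h))\,u(x+h)}{h^2}\,dh .$$
The first two terms are bounded and Lipschitz. In the third write $\psi(x)-\psi(x+h)=-\psi'(x)h-h^2\vartheta(x,h)$ with $\vartheta(x,h)=\int_0^1(1-\tau)\psi''(x+\tau h)\,d\tau$, which is smooth with bounded derivatives. The part with $\vartheta$ equals $-\frac1\pi\int\chi(s-x)\vartheta(x,s-x)u(s)\,ds$; the $x$-derivative falls on the smooth kernel, so it is bounded and Lipschitz. Since $\chi(h)/h$ is odd, the other part is $-\frac1\pi\psi'(x)\int\chi(h)h^{-1}\Delta_hu(x)\,dh$. By \eqref{eq:incr} the integral is bounded on $[-4,4]$, with increments at most $4|\delta|^{1/2}\int_{|h|\le2}|h|^{-1/2}dh$. This proves the claim.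

By (P4),
$$\psi u(t)=P_{t-t_0+1}(\psi u)(t_0-1)+\int_{t_0-1}^tP_{t-\sigma}F(\sigma)\,d\sigma .$$
By (P3), $\|\partial_xP_\tau F\|_\infty\le C\tau^{-1/2}$ and $\|\partial_x^2P_\tau F\|_\infty\le C\tau^{-3/2}$, so \eqref{eq:interp} with $\theta=\frac14$ gives $[\partial_xP_\tau F]_{1/4}\le C\tau^{-3/8}\tau^{-3/8}=C\tau^{-3/4}$. Both $\tau^{-1/2}$ and $\tau^{-3/4}$ are integrable at $0$. In the first term $t-t_0+1\ge\frac12$, so its first two derivatives are bounded by (P3). Since $u=\psi u$ on $[-2,2]$, the lemma follows.
\end{proof}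

The second lemma turns local $C^{1,1/4}$ bounds into bounds for the nonlocal quantities. Applied to $u$ and $\bar u$ it bounds $A$ and $B$; applied to differences it gives convergence.

\begin{lemma}\label{lem:AB}
Let $L\ge1$, and let $f:\mathbb R\to\mathbb C$ be continuous with $|f|\le2$ and $\|f_x\|_{C^{1/4}([-2L,2L])}\le K_1$. Then for every $R\ge2L$,
$$\sup_{|x|\le L,\ 0<y\le L}|A_f(x+iy)|+\sup_{|x|\le L}\big(|f_x|+||D|f|\big)\le C(K_1,L)\Big(\|f\|_{L^\infty(-R,R)}^{1/10}+\frac1R\Big).$$
\end{lemma}

\begin{proof}
Let $\delta=\|f\|_{L^\infty(-R,R)}\le2$, and fix $\psi\in C_c^\infty((-2L,2L);[0,1])$ with $\psi=1$ on $[-\frac32L,\frac32L]$. Split $f=f_1+f_2$ with $f_1=\psi f$.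

For $|x|\le L$, $A_{f_2}(z)=\frac1{2\pi i}\int f_2(s)(s-z)^{-2}ds$ and $|D|f_2(x)=-\frac1\pi\int f_2(s)(x-s)^{-2}ds$. On the support of $f_2$, $|s-x|\ge L/2$, so the range $|s|\le R$ contributes at most $C\delta$. For $|s|>R$, $|s-x|\ge|s|/2$, so this range contributes at most $C/R$.

The function $f_1$ satisfies $\|f_1\|_\infty\le\delta$ and $[f_1']_{1/4}\le C$. The mean value theorem gives $\|f_1'\|_\infty\le2\delta/h+Ch^{1/4}$ for every $h>0$, so $\|f_1'\|_\infty\le C\delta^{1/5}$ with $h=\delta^{4/5}$. Then $[f_1']_{1/8}\le(2\|f_1'\|_\infty)^{1/2}[f_1']_{1/4}^{1/2}\le C\delta^{1/10}$, and \eqref{eq:Dbound} gives $\||D|f_1\|_\infty\le C\delta^{1/10}$. By Lemma~\ref{lem:complex}(a), $|A_{f_1}|\le\frac12(\|f_1'\|_\infty+\||D|f_1\|_\infty)$.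
\end{proof}

The rescaled solutions will converge to a stationary map. We need only one property of such maps.

\begin{lemma}\label{lem:bubble}
Let $\omega\in C_b^{1,1/4}$ be unimodular and nonconstant, with $E(\omega)<\infty$ and $|D|\omega=e_\omega\omega$. Then $A_\omega\equiv0$ or $B_\omega\equiv0$. If $B_\omega\equiv0$, the Poisson extension $U$ of $\omega$ is holomorphic and has a zero in $\mathbb H$.
\end{lemma}

\begin{proof}
Let $h=A_\omega B_\omega$, holomorphic in $\mathbb H$ and continuous on $\overline{\mathbb H}$. On $\mathbb R$, by Lemma~\ref{lem:complex}(a),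
$$4h=|\omega_x|^2-\big||D|\omega\big|^2+2i\operatorname{Re}(\bar\omega_x|D|\omega),\qquad\operatorname{Re}(\bar\omega_x|D|\omega)=e_\omega\operatorname{Re}(\bar\omega_x\omega)=0 .$$
So $h$ is real on $\mathbb R$ and extends by reflection to an entire function with $|h(z)|\le1/(4y^2)$, by \eqref{eq:ABbound}. This bound degenerates on $\mathbb R$, and we compensate with a polynomial factor. On $|z|=R$ we have $|z^2-R^2|=|z||z-\bar z|=2R|y|$, hence $|(z^2-R^2)^2h(z)|\le R^2$. By the maximum principle this holds for $|z|\le R$, so $|h|\le R^2/(\frac34R^2)^2$ on $|z|\le R/2$. Letting $R\to\infty$ gives $h\equiv0$, and one of the two holomorphic factors vanishes identically.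

Let $B_\omega\equiv0$. Then $U$ is holomorphic in $\mathbb H$, continuous on $\overline{\mathbb H}$, with $|U|\le1$, and $|U|=1$ on $\mathbb R$. Suppose $U$ has no zero. Then $-\log|U|\ge0$ is harmonic in $\mathbb H$ and continuous on $\overline{\mathbb H}$ with zero boundary values. Recall the Herglotz representation: a nonnegative harmonic function $H$ on $\mathbb H$ has the form $\kappa y+\int P_y(x-s)\,d\mu(s)$ with $\kappa\ge0$, where the positive measure $\mu$ is the limit of $H(x+iy)\,dx$ as $y\to0$ against continuous functions of compact support. Here $\mu=0$, so $|U|=e^{-\kappa y}$, the holomorphic function $Ue^{-i\kappa z}$ has constant modulus, and $\omega=ce^{i\kappa x}$ with $\kappa>0$ because $\omega$ is not constant. But then $e_\omega=\frac1\pi\int(1-\cos\kappa h)h^{-2}dh=\kappa$ everywhere and $E(\omega)=\infty$, a contradiction.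
\end{proof}

Finite energy cannot be dropped here: $e^{i\kappa x}$ is a stationary solution with large gradient whose continuation has neither zeros nor poles.

\begin{proposition}\label{prop:blowup}
There is a universal $c_0>0$ with the following property. Let $(x_n,t_n)\in\mathbb R\times[0,T)$ and $R_n\to\infty$ be such that $t_n\to T$, $\lambda_n:=|u_x(x_n,t_n)|^{-1}\to0$, and $|u_x|\le2/\lambda_n$ for $|x-x_n|\le R_n\lambda_n$, $0\le t\le t_n$. Then:
\begin{itemize}
\item[(i)] for large $n$, $\displaystyle\frac1{4\pi}\iint_{|x-x_n|,|s-x_n|<\lambda_n}\frac{|u(x,t_n)-u(s,t_n)|^2}{|x-s|^2}\,ds\,dx\ge c_0$;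
\item[(ii)] along a subsequence, $\tilde u(\cdot,t_n)$ has a zero or pole $z_n\in\mathbb H$ with $|z_n-x_n|\le C\lambda_n$.
\end{itemize}
\end{proposition}

\begin{proof}
Let $u_n(x,t)=u(x_n+\lambda_nx,t_n+\lambda_nt)$. This is a smooth solution on an interval containing $[-t_n/\lambda_n,0]$, where $t_n/\lambda_n\to\infty$, with $|\partial_xu_n|\le2$ for $|x|\le R_n$, $t\le0$, and $|\partial_xu_n(0,0)|=1$.

(i) For large $n$, Lemma~\ref{lem:reg} gives $|\partial_xu_n(x,0)-\partial_xu_n(0,0)|\le K|x|^{1/4}\le\frac12$ for $|x|\le\rho_0$, with a universal $\rho_0\le1$. The component of $\partial_xu_n(x,0)$ along the unit vector $\partial_xu_n(0,0)$ is then at least $\frac12$, so $|u_n(x,0)-u_n(s,0)|\ge\frac12|x-s|$ for $|x|,|s|\le\rho_0$. The integral in (i) is scale invariant, and $c_0=\frac1{4\pi}(2\rho_0)^2\cdot\frac14=\rho_0^2/(4\pi)$ works.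

(ii) \emph{Compactness.} Fix $L\ge1$. For large $n$, Lemma~\ref{lem:reg} applies at every center in $[-2L,2L]$ and every final time in $[-L,0]$. Points at distance at most $2$ lie in one interval of the lemma, and for the others $|\partial_xu_n|\le2$ suffices; so $\|\partial_xu_n(\cdot,t)\|_{C^{1/4}([-2L,2L])}\le K'$ for $t\in[-L,0]$, with $K'$ universal. By Lemma~\ref{lem:AB}, $|D|u_n$ and hence $\partial_tu_n=-|D|u_n+(u_n\cdot|D|u_n)u_n$ are bounded on $[-L,L]\times[-L,0]$. By the Arzel\`a--Ascoli theorem and a diagonal argument, a subsequence converges locally uniformly on $\mathbb R\times(-\infty,0]$. By Proposition~\ref{prop:energy},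
\begin{equation}\label{eq:tail}
\int_{-L}^0\!\int|\partial_tu_n|^2\,dx\,dt=\int_{t_n-L\lambda_n}^{t_n}\|u_t\|_{L^2}^2\,dt\to0,
\end{equation}
as the tail of a convergent integral, so the limit $\omega=\omega(x)$ does not depend on $t$. Lemma~\ref{lem:AB} applied to $u_n(\cdot,0)-u_m(\cdot,0)$ shows that the $x$-derivatives converge locally uniformly, so $\omega\in C_b^{1,1/4}$, $|\omega|=1$ and $|\omega_x(0)|=1$. Fatou's lemma gives $E(\omega)\le E_0$. Now apply Lemma~\ref{lem:AB} to $u_n(\cdot,t)-\omega$ and its conjugate, for $t\in[-L,0]$, letting first $n\to\infty$ and then $R\to\infty$. We find that $|D|u_n\to|D|\omega$ locally uniformly on $\mathbb R\times(-\infty,0]$, and that the functions $A_n,B_n$ of $u_n$ converge to $A_\omega,B_\omega$ locally uniformly on $\overline{\mathbb H}\times(-\infty,0]$ (the bounds extend to $y=0$ by continuity). Hence $\partial_tu_n\to-|D|\omega+e_\omega\omega$ locally uniformly, and this limit is $0$ by \eqref{eq:tail}. Lemma~\ref{lem:bubble} applies to $\omega$.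

\emph{Transfer of the zero.} Suppose $B_\omega\equiv0$, and let $U(a)=0$, $a\in\mathbb H$. Put $(f_n,g_n)(z)=(f,g)(x_n+\lambda_nz,t_n)$. A change of variable in \eqref{eq:AB} gives $A_n(z,t)=\lambda_nA(x_n+\lambda_nz,t_n+\lambda_nt)$, and the same for $B_n$. So $(f_n,g_n)(x+iy)$ is the value at $\sigma=y$ of the solution of the linear system with coefficients $A_n(x+i\sigma,\sigma-y)$, $B_n(x+i\sigma,\sigma-y)$ and data $(u_n(x,-y),1)$. These converge locally uniformly to $A_\omega(x+i\sigma)$, $0$ and $(\omega(x),1)$. By Gronwall's inequality,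
$$(f_n,g_n)\to\Big(\omega(x)+i\int_0^yA_\omega(x+i\sigma)\,d\sigma,\ 1\Big)=(U,1)$$
locally uniformly on $\overline{\mathbb H}$, because $U_y=iU'=iA_\omega$. Near $a$, the functions $f_n/g_n=\tilde u(x_n+\lambda_n\,\cdot\,,t_n)$ are holomorphic and converge uniformly to the nonconstant function $U$. By Hurwitz's theorem they have zeros tending to $a$, which gives $z_n$ with $|z_n-x_n|\le(|a|+1)\lambda_n$. If instead $A_\omega\equiv0$, then $B_{\bar\omega}\equiv0$, and the argument applied to $\bar u$ gives zeros of $1/\tilde u(\cdot,t_n)$, that is, poles.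
\end{proof}

\section{The singular set and the collapse of zeros and poles}\label{sec:collapse}

Assume, for contradiction, that $\sup_{[0,T)}\|u_x\|_\infty=\infty$. Call $x_1\in\mathbb R$ \emph{singular} if $u_x$ is unbounded on $(x_1-\rho,x_1+\rho)\times[0,T)$ for every $\rho>0$, and \emph{regular} otherwise. Let $\Sigma$ be the set of singular points. If $|u_x(x_n,t_n)|\to\infty$, then $t_n\to T$ by (S3), and every limit point of $(x_n)$ is singular.

\begin{lemma}\label{lem:sigma}
\begin{itemize}
\item[(a)] For $x_1\in\Sigma$ and $\rho>0$ there is a sequence as in Proposition~\ref{prop:blowup} with $|x_n-x_1|\le\rho$.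
\item[(b)] $\Sigma$ is nonempty and finite.
\end{itemize}
\end{lemma}

\begin{proof}
Fix times $T_n\uparrow T$.

(a) Let $(x_n,t_n)$ maximize $(\rho-|x-x_1|)\,|u_x(x,t)|$ over $[x_1-\rho,x_1+\rho]\times[0,T_n]$, with maximum $M_n$. The weight keeps $x_n$ away from the edge on the scale $\lambda_n$. Since $u_x$ is unbounded on $(x_1-\frac\rho2,x_1+\frac\rho2)\times[0,T)$, $M_n\to\infty$. Put $d_n=\rho-|x_n-x_1|=M_n\lambda_n$; then $\lambda_n\le\rho/M_n\to0$. For $|x-x_n|\le d_n/2$ and $t\le t_n$ the weight is at least $d_n/2$, so $|u_x|\le2M_n/d_n=2/\lambda_n$. Take $R_n=M_n/2$.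

(b) Choose $(x_n,t_n)\in\mathbb R\times[0,T_n]$ with $|u_x(x_n,t_n)|\ge\frac12\sup_{\mathbb R\times[0,T_n]}|u_x|\to\infty$. Proposition~\ref{prop:blowup} applies with $R_n=n$. We must exclude that $x_n$ escapes to infinity. Let $\varphi=1$ on $[-1,1]$ with support in $[-2,2]$. Since $T<\infty$ and $E_{1-\varphi_R}(0)\to0$ as $R\to\infty$, Proposition~\ref{prop:energy} gives an $R$ with
$$E_{1-\varphi_R}(t)\le E_{1-\varphi_R}(0)+CR^{-1/2}E_0T^{1/2}<c_0\qquad(0\le t<T).$$
If $|x_n|>2R+1$ and $\lambda_n<1$, then $1-\varphi_R=1$ on $(x_n-\lambda_n,x_n+\lambda_n)$ and Proposition~\ref{prop:blowup}(i) gives $E_{1-\varphi_R}(t_n)\ge c_0$. So $(x_n)$ is bounded, and $\Sigma\ne\emptyset$.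

Let $x^1,\dots,x^m\in\Sigma$ be distinct, choose $\rho$ with the intervals $(x^i-2\rho,x^i+2\rho)$ disjoint, and let $\varphi^i$ be cutoffs supported in them, equal to $1$ on $(x^i-\rho,x^i+\rho)$. By (a) with radius $\rho/2$ and Proposition~\ref{prop:blowup}(i), $E_{\varphi^i}\ge c_0$ along a sequence of times tending to $T$. By \eqref{eq:local}, $c_0\le E_{\varphi^i}(t)+C_\rho E_0(T-t)^{1/2}$ for every $t<T$. Since $\sum\varphi^i\le1$, summing gives $mc_0\le E_0+mC_\rho E_0(T-t)^{1/2}$, and $t\to T$ gives $m\le E_0/c_0$.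
\end{proof}

To count zeros and poles near a singular point we need a semicircle on which $\tilde u$ stays away from $0$ and $\infty$ up to time $T$. Its two ends lie at regular points, and the rest lies at positive height. The next two lemmas treat these two regions.

\begin{lemma}\label{lem:regular}
If $x_1$ is regular, there is $h>0$ such that $\frac12\le|\tilde u(x+iy,t)|\le2$ for $|x-x_1|\le h$, $0\le y\le h$, $t\in[T/2,T)$.
\end{lemma}

\begin{proof}
Let $|u_x|\le M$ on $(x_1-\rho,x_1+\rho)\times[0,T)$ and $\lambda=\min(\rho/16,2/M,T/4)$. The solution $u(x_1+\lambda x,\lambda t)$ has $x$-derivative bounded by $2$ for $|x|<16$. Lemma~\ref{lem:reg} with $t_0\ge1$ and Lemma~\ref{lem:AB} with $L=1$, $R=2$ give, after scaling back, $|A|,|B|\le C_*$ on $\{|x-x_1|\le\lambda,\ 0\le y\le\lambda\}\times[\lambda,T)$. Let $h=\min(\lambda,\frac1{10C_*})$. For $t\ge T/2$, $|x-x_1|\le h$, $y\le h$, the characteristic through $(x+iy,t)$ starts at time $t-y\ge T/4\ge\lambda$ and stays in this region. Along it $F=\tilde u$ starts with $|F|=1$ and satisfies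 $|\partial_\sigma F|=|A-F^2B|\le5C_*$ as long as $|F|\le2$. In time $y\le\frac1{10C_*}$ it moves by at most $\frac12$, so $\frac12\le|F|\le\frac32$ throughout.
\end{proof}

\begin{lemma}\label{lem:limit}
As $t\to T$, $(f,g)(\cdot,t)$ converges locally uniformly on $\{0<\operatorname{Im}z<T\}$ to a continuous pair $(f_T,g_T)$ that is nowhere $(0,0)$. The quotient $\tilde u_T=f_T/g_T$ is meromorphic and not identically zero, so it has at most countably many zeros and poles.
\end{lemma}

\begin{proof}
Let $\mathcal K$ be compact in $\{2\delta\le\operatorname{Im}z\le T-\delta\}$ and $t_\delta=T-\delta$. For $z\in\mathcal K$ and $t\in[t_\delta,T]$ let $M_t(\sigma)$, $t_\delta\le\sigma<t$, be the matrix of \eqref{eq:linear} with entries $iA,iB$ evaluated at $(z-i(t-\sigma),\sigma)$, and let $\Psi_t$ solve $\partial_\sigma\Psi_t=M_t\Psi_t$ with $\Psi_t(t_\delta)=(f,g)(z-i(t-t_\delta),t_\delta)$. The starting point has height in $[\delta,t_\delta]$, so it lies in the domain of $(f,g)(\cdot,t_\delta)$. For $t<T$ these points describe the characteristic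 through $(z,t)$, so $\Psi_t(t)=(f,g)(z,t)$. All heights are at least $\delta$, and \eqref{eq:ABbound} gives
$$|M_t(\sigma)|\le\frac1{2\delta},\qquad|M_t(\sigma)-M_T(\sigma)|\le\frac{T-t}{\delta^2}.$$
The first bound, on a time interval of length $\delta$, shows that $|\Psi_t|\le C$, that $\Psi_T(\sigma)$ has a limit $(f_T,g_T)(z)$ as $\sigma\to T$ with $|\Psi_T(t)-(f_T,g_T)|\le C(T-t)$, and that $|(f_T,g_T)|\ge e^{-1/2}|\Psi_T(t_\delta)|>0$. Gronwall's inequality gives $|\Psi_t(t)-\Psi_T(t)|\le C\big(|\Psi_t(t_\delta)-\Psi_T(t_\delta)|+T-t\big)$, which tends to $0$ uniformly on $\mathcal K$ because $(f,g)(\cdot,t_\delta)$ is uniformly continuous on compact sets. Near a point where $g_T\ne0$, $f_T/g_T$ is a uniform limit of holomorphic functions, and so is $g_T/f_T$ near a point where $f_T\ne0$. Since $\Sigma$ is finite there is a regular point, and by Lemma~\ref{lem:regular} $\frac12\le|\tilde u_T|\le2$ on an open set. On the connected strip $\tilde u_T$ is thus not identically $0$ or $\infty$.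
\end{proof}

Fix a point of $\Sigma$ and translate it to $0$.

\begin{proposition}\label{prop:collapse}
There are $r\in(0,T/4)$, $t_1\in(T/2,T)$, $C_1\ge1$ and integers $N_0,N_\infty\ge0$ with $N=N_0+N_\infty\ge1$ such that for $t\in[t_1,T)$:
\begin{itemize}
\item[(i)] $C_1^{-1}\le|\tilde u(z,t)|\le C_1$ on the circle $|z|=r$;
\item[(ii)] $\tilde u(\cdot,t)$ has exactly $N_0$ zeros and $N_\infty$ poles in $D_r^+$, and all of them lie in $D_{r/8}$;
\item[(iii)] these zeros and poles all tend to $0$ as $t\to T$.
\end{itemize}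
\end{proposition}

\begin{proof}
Choose $r_0<T/4$ with $\Sigma\cap[-r_0,r_0]=\{0\}$. Call $r\in(0,r_0)$ \emph{good} if $\tilde u_T$ has no zero or pole on $\{|z|=r,\ \operatorname{Im}z>0\}$; all but countably many $r$ are good. Let $r$ be good. Near the regular points $\pm r$, Lemma~\ref{lem:regular} bounds $|\tilde u|$ above and below. The rest of the upper semicircle is a compact arc in the open strip on which $f_T$ and $g_T$ are both nonzero, so by Lemma~\ref{lem:limit} $|f|$ and $|g|$ are bounded above and below there for $t$ near $T$. Hence (i) holds on the upper semicircle for $t\in[t_r,T)$, for some $t_r\in(T/2,T)$, and on the lower one because $|\tilde u(\bar z)|=1/|\tilde u(z)|$. As $|\tilde u|=1$ on $\mathbb R$, Lemma~\ref{lem:motion} shows that the numbers of zeros and of poles in $D_r^+$ are constant on $[t_r,T)$; let $N(r)$ be their sum.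

Comparing at a time close to $T$, we see that $N(r)$ is nondecreasing in $r$. Let $r$ be a good radius at which the nonnegative integer $N(r)$ is minimal, with value $N$. Then $N(r')=N$ for all good $r'<r$: for $t\ge\max(t_r,t_{r'})$ all $N$ zeros and poles in $D_r^+$ lie in $D_{r'}^+$. Good radii $r'$ can be taken arbitrarily small, which gives (iii), and (ii) for a suitable $t_1\ge t_r$. Finally, take the sequence of Lemma~\ref{lem:sigma}(a) at $0$ with $\rho<r_0$. Its limit points are singular, so $x_n\to0$, and Proposition~\ref{prop:blowup}(ii) gives zeros or poles $z_n\in\mathbb H$ of $\tilde u(\cdot,t_n)$ with $z_n\to0$, $t_n\to T$. Hence $N\ge1$.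
\end{proof}

\section{The differential inequality and the proof of Theorem~\ref{thm:main}}\label{sec:inequality}

Keep the notation of Proposition~\ref{prop:collapse}. For $t\in[t_1,T)$ let $a_j(t)$, $p_k(t)$ be the zeros and poles of $\tilde u(\cdot,t)$ in $D_r^+$, let $q=q(\cdot,t)$ be the rational map \eqref{eq:q} built on them, with $q-1=v+w$ as in \eqref{eq:vw}, and let $S(t)>0$ be their total height. Then $S\le Nr/8$ and $S(t)\to0$ as $t\to T$. Subtracting Lemma~\ref{lem:rational}(b) from \eqref{eq:Sprime},
\begin{equation}\label{eq:split}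
S'=N-\frac{E(q)}\pi-\operatorname{Re}(\mathcal R_0+\mathcal R_\infty),
\end{equation}
where
$$\mathcal R_0=\sum_a\operatorname{Res}_a\Big(\frac A{\tilde u}-\frac{A_q}q\Big),\qquad\mathcal R_\infty=\sum_p\operatorname{Res}_p\big(\tilde uB-qB_q\big).$$
The interaction of the collapsing points with each other is contained in $N-E(q)/\pi\ge0$. It remains to show that the rest of the solution contributes only $O(S)$. All estimates are at a fixed time; from now on $C$ depends on $N,r,C_1$ but not on $t\in[t_1,T)$. Put $\rho=r/4$, so that all $a_j,p_k$ lie in $D_{\rho/2}$.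

\subsection{The size of the principal part}
As we shall see, $\mathcal R_\infty$ pairs $v$ with a holomorphic function. If there is one pole $p$, then $v=c/(z-p)$ with $c=(p-\bar p)\beta_0(p)$, so $|c|\le2\operatorname{Im}p$: we get $\|v\|_{L^2}^2=\pi|c|^2/\operatorname{Im}p\le4\pi S$, and $|v|\le CS$ away from $p$. With several poles we avoid the individual coefficients, which carry the differences $p_k-p_l$ in their denominators, and prove the two bounds directly.

\begin{lemma}\label{lem:v}
\begin{itemize}
\item[(a)] $\|v\|_{L^2(\mathbb R)}^2\le\|q-1\|_{L^2(\mathbb R)}^2\le4\pi NS$.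
\item[(b)] $|v(z)|\le CS$ and $|v^\sharp(z)|\le CS$ on the circle $|z|=\rho$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The function $vw^\sharp$ has all its poles in $\mathbb H$ and is $O(|z|^{-2})$, so $\int v\bar w=\int vw^\sharp=0$ by closing the contour in $-\mathbb H$. Thus $v\perp w$ and $\|v\|_{L^2}\le\|q-1\|_{L^2}$. Let $z_1,\dots,z_N$ be the points $a_j,p_k$. On $\mathbb R$, $q$ is a product of unimodular factors $b_j=\frac{s-z_j}{s-\bar z_j}$ or their conjugates, so
\begin{equation}\label{eq:qminus1}
|q(s)-1|\le\sum_j|b_j(s)-1|=\sum_j\frac{2\operatorname{Im}z_j}{|s-\bar z_j|},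
\end{equation}
and $\|b_j-1\|_{L^2}^2=4(\operatorname{Im}z_j)^2\cdot\pi/\operatorname{Im}z_j=4\pi\operatorname{Im}z_j$. The triangle and Cauchy--Schwarz inequalities give $\|q-1\|_{L^2}\le(4\pi NS)^{1/2}$.

(b) If $N_\infty=0$ then $v=0$, so let $N_\infty\ge1$. Cauchy's formula and (a) alone would give only $S^{1/2}$. The second factor $S^{1/2}$ comes from the location of the poles. Let $b=\beta_\infty$, $y_k=\operatorname{Im}p_k$, and call a rational function $\phi$ \emph{admissible} if it vanishes at infinity, has poles only at the $p_k$, and $\phi b$ is holomorphic in $\mathbb H$. We claim that for admissible $\phi$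
\begin{equation}\label{eq:point}
|\phi(z)|^2\le\frac{\|\phi\|_{L^2}^2}\pi\sum_k\frac{y_k}{|z-p_k|^2}\qquad(\operatorname{Im}z\le0).
\end{equation}
Let $z\in-\mathbb H$ and $\zeta=\bar z$. Closing the contour in $-\mathbb H$ gives $\phi(z)=-\frac1{2\pi i}\int\frac{\phi(s)}{s-z}ds$, and closing it in $\mathbb H$ gives $\int\frac{\phi(s)b(s)}{s-z}ds=0$. So we may subtract a multiple of the second integral:
$$\phi(z)=-\frac1{2\pi i}\int\phi(s)\,\frac{1-\overline{b(\zeta)}\,b(s)}{s-z}\,ds .$$
For real $s$, $|s-z|^{-2}=|s-\zeta|^{-2}$ is $\pi/\operatorname{Im}\zeta$ times the Poisson kernel at $\zeta$, and $b$ is the Poisson extension of its boundary values. Expanding $|1-\overline{b(\zeta)}b(s)|^2=1+|b(\zeta)|^2-2\operatorname{Re}\overline{b(\zeta)}b(s)$,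
$$\int\frac{|1-\overline{b(\zeta)}b(s)|^2}{|s-\zeta|^2}\,ds=\frac\pi{\operatorname{Im}\zeta}\big(1-|b(\zeta)|^2\big)\le\frac\pi{\operatorname{Im}\zeta}\sum_k\frac{4y_k\operatorname{Im}\zeta}{|\zeta-\bar p_k|^2},$$
where we used $1-\prod\theta_k\le\sum(1-\theta_k)$ for $\theta_k\in[0,1]$ and $|\zeta-\bar p_k|^2-|\zeta-p_k|^2=4y_k\operatorname{Im}\zeta$. Since $|\zeta-\bar p_k|=|z-p_k|$, the Cauchy--Schwarz inequality gives \eqref{eq:point} in $-\mathbb H$, and on $\mathbb R$ by continuity.

On $|z|=\rho$ we have $|z-p_k|\ge\rho/2$. So if $\|\phi\|_{L^2}=\|v\|_{L^2}$, then (a) and \eqref{eq:point} give $|\phi|\le4\sqrt N\,S/\rho$ on the closed lower half of this circle. We apply this twice.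

First, $\phi=v$ is admissible, because $vb=(q-1-w)b=\beta_0-b-wb$ is holomorphic in $\mathbb H$. This bounds $v$ on the lower half circle.

Second, let $\phi=(vb)^\sharp$. The poles of $v$ are cancelled in $vb$, whose poles are therefore among the $\bar p_k$; so those of $\phi$ are among the $p_k$. It vanishes at infinity, $\phi b=v^\sharp b^\sharp b=v^\sharp$ is holomorphic in $\mathbb H$, and $|\phi|=|v|$ on $\mathbb R$. So $\phi$ is admissible, and for $|z|=\rho$, $\operatorname{Im}z>0$, we get $|v(z)b(z)|=|\phi(\bar z)|\le4\sqrt N\,S/\rho$. There each factor of $b$ has modulus at least $\frac{\rho/2}{3\rho/2}=\frac13$, so $|v(z)|\le3^N\cdot4\sqrt N\,S/\rho$. Finally $|v^\sharp(z)|=|v(\bar z)|$.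
\end{proof}

\subsection{The background phase}
The quotient $\tilde u/q$ carries the influence of everything outside the collapsing cluster. The bounds on the circle $|z|=r$ make it uniformly smooth.

\begin{lemma}\label{lem:eta}
For $t\in[t_1,T)$ there is a holomorphic function $\eta$ on $D_r$, real on $(-r,r)$, with $\tilde u=qe^{i\eta}$, $|\operatorname{Im}\eta|\le C$ on $D_r$, and $|\eta'|,|\eta''|\le C$ on $\overline{D_{r/2}}$. Moreover
\begin{equation}\label{eq:taylor}
e^{i(\eta(z)-\eta(s))}-1=-i\eta'(z)(s-z)+(s-z)^2\,\Theta(z,s)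
\end{equation}
with $\Theta$ holomorphic and $|\Theta|\le C$ on $D_{r/2}\times D_{r/2}$.
\end{lemma}

\begin{proof}
By reflection, the zeros and poles of $\tilde u$ in the lower half of $D_r$ are the $\bar p_k$ and the $\bar a_j$, as for $q$, and there are none on $\mathbb R$ or on $|z|=r$. So $\tilde u/q$ is holomorphic and zero-free near $\overline{D_r}$, and it equals $e^{i\eta}$ with $\eta$ holomorphic. The harmonic function $\operatorname{Im}\eta=-\log|\tilde u/q|$ vanishes on $(-r,r)$. On $|z|=r$, $|\log|\tilde u||\le\log C_1$, and each factor $|z-z_j|/|z-\bar z_j|$ lies in $[\frac79,\frac97]$ since $|z_j|<r/8$. The maximum principle bounds $\operatorname{Im}\eta$ on $D_r$. By the Cauchy--Riemann equations $\eta'=\partial_y\operatorname{Im}\eta+i\partial_x\operatorname{Im}\eta$, so the interior estimates $|\nabla^jH|\le C_jr^{-j}\sup_{D_r}|H|$ on $\overline{D_{r/2}}$ for harmonic $H$ bound $\eta'$ and $\eta''$. For fixed $z$, the function $\varepsilon(s)=e^{i(\eta(z)-\eta(s))}$ has $\varepsilon(z)=1$, $\varepsilon'(z)=-i\eta'(z)$ and $\varepsilon''=-(i\eta''+\eta'^2)\varepsilon$,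 which is bounded on $D_{r/2}$. Taylor's formula on this convex set gives \eqref{eq:taylor} with $\Theta(z,s)=\int_0^1(1-\tau)\,\varepsilon''(z+\tau(s-z))\,d\tau$.
\end{proof}

\subsection{The error terms}

\begin{lemma}\label{lem:error}
$|\mathcal R_\infty|\le CS$ and $|\mathcal R_0|\le CS$.
\end{lemma}

\begin{proof}
Write $\tilde uB-qB_q=qG$ with $G=e^{i\eta}B-B_q$, holomorphic in $D_r^+$. Since $q-v=1+w$ is holomorphic in $\mathbb H$,
$$\mathcal R_\infty=\sum_p\operatorname{Res}_p(vG).$$
We would like to write this as an integral over $|z|=\rho$, where $v=O(S)$. But $G$ is defined only above the real axis, and near $0$ the only bound on $B$ and $B_q$ is $1/(2y)$. We therefore split $G$ into a part that extends boundedly across the axis and an explicit remainder.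

Let $I=(-\frac r2,\frac r2)$ and $z\in D_{r/2}^+$. By \eqref{eq:AB}, $2\pi iG(z)=\int_{\mathbb R}\big(e^{i\eta(z)}\bar u(s)-\bar q(s)\big)(s-z)^{-2}ds$. On $I$, $\bar u=\bar qe^{-i\eta}$ because $\eta$ is real there, so \eqref{eq:taylor} removes one power of the singularity:
\begin{equation}\label{eq:G}
2\pi iG(z)=-i\eta'(z)\int_I\frac{\bar q(s)}{s-z}\,ds+\int_I\bar q(s)\Theta(z,s)\,ds+\int_{\mathbb R\setminus I}\frac{e^{i\eta(z)}\bar u(s)-\bar q(s)}{(s-z)^2}\,ds .
\end{equation}
The last two terms are holomorphic in $z\in D_{r/2}$ and bounded on $\overline{D_\rho}$, since $|\Theta|,|e^{i\eta}|\le C$ and $|s-z|\ge|s|/2$ for $s\notin I$, $|z|\le\rho$. In the first term use $\bar q-1=v^\sharp+w^\sharp$, with $v^\sharp$ holomorphic on $\overline{\mathbb H}$ and $w^\sharp$ on $\overline{-\mathbb H}$. Closing the contours gives $\int_{\mathbb R}\frac{\bar q(s)-1}{s-z}ds=2\pi i\,v^\sharp(z)$, and hence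
$$\int_I\frac{\bar q(s)}{s-z}\,ds=2\pi i\,v^\sharp(z)-\int_{\mathbb R\setminus I}\frac{\bar q(s)-1}{s-z}\,ds+\int_I\frac{ds}{s-z}.$$
The middle integral is holomorphic in $D_{r/2}$. It is bounded on $\overline{D_\rho}$, because for $s\notin I$ we have $|s-\bar z_j|\ge\frac34|s|$ and so $|q(s)-1|\le\frac83S/|s|\le C/|s|$ by \eqref{eq:qminus1}. In the last integral we may, for $z\in D^+_{r/2}$, replace $I$ by the lower half of the circle $|s|=\frac r2$; the new integral is holomorphic in $D_{r/2}$ and bounded by $2\pi$ on $\overline{D_\rho}$. Inserting this in \eqref{eq:G}, we obtain on $D_{r/2}^+$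
$$G=-i\eta'v^\sharp+G_b,\qquad G_b\text{ holomorphic in }D_{r/2},\qquad|G_b|\le C\text{ on }\overline{D_\rho}.$$
All poles of $v$ are among the $p_k\in D_{\rho/2}^+$, so Lemma~\ref{lem:v}(b) gives
$$\Big|\sum_p\operatorname{Res}_p(vG_b)\Big|=\Big|\frac1{2\pi i}\oint_{|z|=\rho}vG_b\,dz\Big|\le CS .$$
The function $\eta'v^\sharp$ has poles at the $\bar p_k$, but it is holomorphic near $\overline{D_\rho^+}$, so we integrate over the boundary of the half disc. On the diameter $vv^\sharp=|v|^2$, and on the arc $|vv^\sharp|\le CS^2$. By Lemma~\ref{lem:v},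
$$\Big|\sum_p\operatorname{Res}_p(\eta'vv^\sharp)\Big|=\Big|\frac1{2\pi i}\oint_{\partial D_\rho^+}\eta'vv^\sharp\,dz\Big|\le C\int_{-\rho}^\rho|v|^2dx+CS^2\le CS .$$
This proves $|\mathcal R_\infty|\le CS$.

Now apply this to the solution $\bar u$. Its continuation $1/\tilde u=(1/q)e^{-i\eta}$ satisfies Proposition~\ref{prop:collapse} with the same $r,t_1,C_1,N,S$; its poles are the $a_j$, and its rational map is $1/q$, equal to $\bar q$ on $\mathbb R$. The functions $B$ of $\bar u$ and $\bar q$ are $A$ and $A_q$. So the term $\mathcal R_\infty$ of $\bar u$ is $\mathcal R_0$.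
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Suppose $\sup_{[0,T)}\|u_x\|_\infty=\infty$. By \eqref{eq:split}, Lemma~\ref{lem:rational}(d) and Lemma~\ref{lem:error}, $S'\ge-CS$ on $[t_1,T)$, so $S(t)\ge S(t_1)e^{-C(T-t_1)}>0$ for all $t\in[t_1,T)$. This contradicts $S(t)\to0$ as $t\to T$.
\end{proof}

The last step needs $T<\infty$: an inequality $S'\ge-CS$ is compatible with $S\to0$ as $t\to\infty$, in accordance with singularity formation at infinite time.

\section{Global existence: proof of Theorem~\ref{thm:global}}\label{sec:global}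

We solve the integral form of \eqref{eq:flow} for $\mathbb C$-valued maps, in a space whose norm is controlled by $\|u_x\|_\infty$ and the energy, so that Theorem~\ref{thm:main} becomes a continuation criterion. The constraint $|u|=1$ is recovered afterwards. Let
$$Q(u,v)(x)=\frac1{2\pi}\int\frac{\Delta_hu(x)\cdot\Delta_hv(x)}{h^2}\,dh,\qquad\mathcal N(u)=Q(u,u)\,u,$$
with $\Delta_hu=u(\cdot+h)-u$, so that $e_u=Q(u,u)$. Let $Y_k=C_b^{k,3/4}$ and $Y=Y_0$. Any exponent in $(\frac12,1)$ would serve: above $\frac12$, $Q$ is bounded, and below $1$ the smoothing of $P_\tau$ is integrable in $\tau$.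

\subsection*{Basic estimates}
For $u,v\in Y$ the integrand of $Q$ is at most $C\|u\|_Y\|v\|_Y\min(|h|^{-1/2},h^{-2})$, and $|Q(u,v)|\le e_u^{1/2}e_v^{1/2}$. Hence
\begin{equation}\label{eq:Q}
\|Q(u,v)\|_\infty\le C\|u\|_Y\|v\|_Y,\qquad\|Q(u,v)w\|_{L^2}\le C\|u\|_YE(v)^{1/2}\|w\|_\infty .
\end{equation}
For the semigroup,
\begin{equation}\label{eq:P}
\begin{aligned}
&\|P_\tau F\|_{Y_k}\le C(1+\tau^{-3/4})\|F\|_{C_b^k},&\qquad&E(P_\tau F)^{1/2}\le C\tau^{-1/2}\|F\|_{L^2},\\
&\|P_\tau u\|_{Y_k}\le\|u\|_{Y_k},&&E(P_\tau u)\le E(u).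
\end{aligned}
\end{equation}
The first bound follows from (P3) and \eqref{eq:interp}. For the second, Plancherel's theorem gives $E(F)=\frac1{4\pi}\int|\xi||\hat F(\xi)|^2d\xi$, and $|\xi|e^{-2\tau|\xi|}\le C/\tau$. The last two hold because $P_\tau u$ is an average of translates of $u$ and $\|\cdot\|_{Y_k}$, $E^{1/2}$ are translation invariant seminorms; $E^{1/2}$ is an $L^2(\mathbb R^2)$ norm of a difference quotient, so Minkowski's integral inequality applies.

We also use a singular Gronwall inequality: if $\phi\ge0$ is bounded and measurable on $[0,\tau]$ and $\phi(t)\le a+C\int_0^t(1+(t-\sigma)^{-3/4})\phi(\sigma)\,d\sigma$, then $\phi\le2ae^{\mu\tau}$, where $\mu$ is so large that $C\int_0^\infty e^{-\mu\sigma}(1+\sigma^{-3/4})\,d\sigma\le\frac12$. Indeed $m=\sup e^{-\mu t}\phi(t)$ satisfies $m\le a+m/2$. The functions $\phi$ below are $Y$-norms of jointly continuous maps; they are suprema of continuous functions of $t$, hence lower semicontinuous and measurable.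

\subsection*{Local existence and uniqueness}
Consider
\begin{equation}\label{eq:mild}
u(t)=P_tu_0+\int_0^tP_{t-\sigma}\mathcal N(u(\sigma))\,d\sigma .
\end{equation}
Let $Z_k(\tau)$ be the space of $u:\mathbb R\times[0,\tau]\to\mathbb C$ with $\partial_x^ju$ continuous for $j\le k$ and finite norm $\sup_t\big(\|u(t)\|_{Y_k}+E(u(t))^{1/2}\big)$. It is complete, because the H\"older seminorm and $E$ are lower semicontinuous under uniform convergence. Differentiation under the integral gives $\partial_xQ(u,v)=Q(u_x,v)+Q(u,v_x)$ for $u,v\in Y_1$, so $\partial_x^j\mathcal N(u)$ is a sum of terms $Q(\partial^{i}u,\partial^{l}u)\,\partial^mu$ with $i+l+m=j$. For $u\in Z_k(\tau)$ and $j\le k$ these are bounded by \eqref{eq:Q} and continuous in $(x,t)$ by dominated convergence. By (P1) the right side of \eqref{eq:mild} and its $x$-derivatives of order $\le k$ are then continuous in $(x,t)$. From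
\begin{equation}\label{eq:lip}
\mathcal N(u)-\mathcal N(v)=Q(u-v,u+v)\,u+Q(v,v)(u-v)
\end{equation}
and \eqref{eq:Q} we get, when $\|u\|_{Y_k}+E(u)^{1/2}$ and $\|v\|_{Y_k}+E(v)^{1/2}$ are at most $M$,
$$\|\mathcal N(u)-\mathcal N(v)\|_{C_b^k}+\|\mathcal N(u)-\mathcal N(v)\|_{L^2}\le C_kM^2\big(\|u-v\|_{Y_k}+E(u-v)^{1/2}\big);$$
the case $v=0$ bounds $\mathcal N(u)$ by $C_kM^3$. Let $u_0\in Y_k$ with $\|u_0\|_{Y_k}+E(u_0)^{1/2}\le M/2$. By \eqref{eq:P} and Minkowski's inequality, the right side of \eqref{eq:mild} maps the ball of radius $M$ in $Z_k(\tau)$ to itself and is a contraction there as soon as $C_kM^2(\tau+\tau^{1/2}+\tau^{1/4})\le\frac12$. So \eqref{eq:mild} has a solution in $Z_k(\tau)$, with $\tau$ bounded below in terms of $k$ and $\|u_0\|_{Y_k}+E(u_0)^{1/2}$.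

If $u,v$ are continuous solutions of \eqref{eq:mild} on $[0,\tau]$, bounded in $Y$, then \eqref{eq:lip}, \eqref{eq:Q} and \eqref{eq:P} show that $\phi(t)=\|u(t)-v(t)\|_Y$ satisfies the Gronwall hypothesis with $a=0$, so $u=v$. Smooth solutions satisfy \eqref{eq:mild} on each $[0,T']$ by (P4) and Lemma~\ref{lem:time}, so they are unique. By the semigroup property, a solution on $[0,t_0]$ followed by the solution with data $u(t_0)$ solves \eqref{eq:mild} on the longer interval.

\subsection*{Persistence of regularity}
Let $u_0$ be as in Theorem~\ref{thm:global}, let $T_k\in(0,\infty]$ be the supremum of the $\tau$ for which \eqref{eq:mild} has a solution in $Z_k(\tau)$, and put $T_{\max}=T_0$. By uniqueness these solutions are restrictions of one map $u$, and $T_k\le T_{k-1}$. We show $T_k=T_{\max}$ by induction. Let $k\ge1$, $T_{k-1}=T_{\max}$, and suppose $T_k<T_{\max}$. Then $u\in Z_{k-1}(T_k)$. In $\partial_x^k\mathcal N(u)$, either one factor carries all $k$ derivatives or all carry at most $k-1$, so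
$$\|\partial_x^k\mathcal N(u)\|_\infty\le C\|u\|_Y^2\|\partial_x^ku\|_Y+C\|u\|_{Y_{k-1}}^3 .$$
The estimate is linear in the top norm. Applying $\partial_x^k$ to \eqref{eq:mild}, the function $\phi(t)=\|\partial_x^ku(t)\|_Y$ satisfies the Gronwall hypothesis on each $[0,\tau]$, $\tau<T_k$, with $a$ and $C$ independent of $\tau$. So $\|u(t)\|_{Y_k}+E(u(t))^{1/2}$ is bounded on $[0,T_k)$, and restarting in $Z_k$ at a time close to $T_k$ extends the solution in $Z_k$ past $T_k$, a contradiction.

Thus all $\partial_x^ju$ and $\partial_x^j\mathcal N(u)$ are bounded and continuous on $\mathbb R\times[0,\tau]$ for $\tau<T_{\max}$. By (P2), $\partial_tP_{t-\sigma}\partial_x^j\mathcal N(u(\sigma))=-P_{t-\sigma}|D|\partial_x^j\mathcal N(u(\sigma))$ is bounded and continuous, so we may differentiate $\partial_x^j$ of \eqref{eq:mild} in $t$, and $\partial_t\partial_x^ju=\partial_x^j(-|D|u+\mathcal N(u))$. In particular $u_t=-|D|u+e_uu$. The induction of Lemma~\ref{lem:time} now applies: if the derivatives $\partial_x^j\partial_t^lu$, $l\le m$, exist and are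 bounded and continuous, we may differentiate $|D|u$ and $Q(u,u)$ under the integrals, with dominating function $C\min(1,h^{-2})$, and obtain the same for $m+1$. Hence $u\in C^\infty(\mathbb R\times[0,T_{\max}))$.

\subsection*{The constraint}
Let $\varrho=|u|^2-1$. By \eqref{eq:density}, $2u\cdot|D|u=2e_u+|D|\varrho$, so
$$\varrho_t=2u\cdot u_t=-2u\cdot|D|u+2e_u|u|^2=-|D|\varrho+2e_u\varrho,\qquad\varrho(0)=0 .$$
By (P4), $\|\varrho(t)\|_\infty\le C\int_0^t\|\varrho(\sigma)\|_\infty\,d\sigma$ on $[0,\tau]$, and Gronwall's inequality gives $\varrho\equiv0$.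

\subsection*{Globality}
For $T'<T_{\max}$ the energy is bounded on $[0,T']$ by construction, so $u$ is a smooth solution on $[0,T')$, and Proposition~\ref{prop:energy} gives $E(u(t))\le E(u_0)$ there. Hence (S2) holds on $[0,T_{\max})$, and $u$ is a smooth solution on this interval. If $T_{\max}<\infty$, Theorem~\ref{thm:main} bounds $\|u_x\|_\infty$ on $[0,T_{\max})$, and then \eqref{eq:interp} bounds $\|u(t)\|_Y+E(u(t))^{1/2}$. The uniform lower bound on the lifetime in $Z_0$ lets us restart close to $T_{\max}$ and go past it, contradicting maximality. So $T_{\max}=\infty$.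

Finally, let a smooth solution on $[0,T)$ with $T<\infty$ be given. Its initial value satisfies the hypotheses of Theorem~\ref{thm:global}, and by uniqueness it coincides on $[0,T)$ with the global solution that has the same initial value. It therefore extends smoothly past $T$, and property (S3) of the global solution with $T'=T$ bounds all its $x$-derivatives of order $\ge1$ on $\mathbb R\times[0,T)$. This completes the proof of Theorem~\ref{thm:global}.

\begin{thebibliography}{1}
\bibitem{GF} \emph{Analysis of Gradient Flows Relating to}, \texttt{https://ora.ox.ac.uk/\allowbreak objects/\allowbreak uuid:dfed98bf-f674-45df-8fa2-06eeb4fcffae/\allowbreak files/\allowbreak dtd96k321p}.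
\end{thebibliography}
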